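\title{A compact triangular operator whose weakly closed and weak$^*$ closed algebras differ}

\begin{abstract}
An operator on a separable Hilbert space is triangular if it has an upper triangular matrix in some orthonormal basis $e_1,e_2,\dots$. We show that for a triangular operator $T$ the closure $\mathcal W(T)$ of the polynomials in $T$ in the weak operator topology can be strictly larger than their weak$^*$ closure $\mathcal A(T)$. The operator $T$ can be taken compact, with singular values decaying as fast as prescribed, with $T$ and $T^*$ both triangular, and with $\mathcal W(T)/\mathcal A(T)$ infinite-dimensional. The core of the proof is a biorthogonal system whose rank-one idempotents are annihilated by a trace class operator of trace one, but by no finite rank operator of nonzero trace.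
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\mathcal H$ be a complex separable infinite-dimensional Hilbert space and $\mathcal B(\mathcal H)$ the algebra of bounded linear operators on it. An operator $T\in\mathcal B(\mathcal H)$ is \emph{triangular} if there is an orthonormal basis $e_1,e_2,\dots$ of $\mathcal H$ with $Te_n\in\operatorname{span}\{e_1,\dots,e_n\}$ for every $n$. For $T\in\mathcal B(\mathcal H)$ let $\mathcal W(T)$ be the closure of the polynomials in $T$ (constants included) in the weak operator topology (WOT), and let $\mathcal A(T)$ be their closure in the weak$^*$ topology that $\mathcal B(\mathcal H)$ carries as the dual of the trace class. The weak$^*$ topology is the finer one, so $\mathcal A(T)\subseteq\mathcal W(T)$. This paper answers the following question, posed in \cite{semi}.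

\begin{quote}
\emph{If $T$ is triangular, must $\mathcal W(T)=\mathcal A(T)$?}
\end{quote}

The two topologies agree on bounded sets, because the finite rank operators, which define the WOT, are dense in the trace class. So $\mathcal W(T)$ exceeds $\mathcal A(T)$ only through WOT limits of unbounded nets of polynomials, and in the simplest cases there is no room for this. If $T$ satisfies a polynomial equation, the polynomials in $T$ form a finite-dimensional space, which is closed in both topologies. If $Te_n=\lambda_ne_n$ for an orthonormal basis and $\lambda_1>\lambda_2>\dots>0$, then $(T/\lambda_1)^k$ tends in norm to the projection onto $\mathbb Ce_1$, and inductively $\mathcal A(T)$ contains the projection onto each $\mathbb Ce_n$; every diagonal operator is the limit of its bounded sequence of truncations, and the diagonal operators form a WOT closed algebra, so $\mathcal A(T)$ and $\mathcal W(T)$ both equal that algebra.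

A triangular operator is assembled from finite-dimensional pieces. The spaces $M_n=\operatorname{span}\{e_1,\dots,e_n\}$ are invariant under every $B\in\mathcal W(T)$, and $B|_{M_n}$ lies in the closure of the finite-dimensional space of polynomials in $T|_{M_n}$. Hence there are polynomials $p_n$ with $B|_{M_n}=p_n(T)|_{M_n}$, and $p_n(T)x=Bx$ eventually for each $x$ in the dense subspace $\bigcup_nM_n$. If the norms $\|p_n(T)\|$ could be kept bounded, $B$ would lie in $\mathcal A(T)$. One is led to guess that the answer is yes. It is no.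

\begin{theorem}\label{thm:one}
There is a compact triangular operator $T$ with $\mathcal W(T)\neq\mathcal A(T)$.
\end{theorem}

The failure survives strong additional requirements. A set of vectors is \emph{total} if its linear span is dense. For compact $T$ let $s_1(T)\ge s_2(T)\ge\cdots$ be the singular values, let $T^{(k)}=T\oplus\dots\oplus T$ be the direct sum of $k$ copies of $T$, and let $T^{(\infty)}$ be the direct sum of countably many copies.

\begin{theorem}\label{thm:two}
For every sequence $\varepsilon_n>0$ there is a compact operator $T$ with $s_n(T)\le\varepsilon_n$ for all $n$ such that: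
\begin{enumerate}
\item[(i)] $T$ and $T^*$ are both triangular, and each has a total set of eigenvectors; every eigenvalue of $T$ is nonnegative with one-dimensional eigenspace;
\item[(ii)] $\dim\mathcal W(T)/\mathcal A(T)=\infty$;
\item[(iii)] $\dim\mathcal W(T^{(k)})/\mathcal A(T^{(k)})=\infty$ for every finite $k$, whereas $\mathcal W(T^{(\infty)})=\mathcal A(T^{(\infty)})$.
\end{enumerate}
\end{theorem}

The decay statement is optimal. If $T$ has finite rank and $q$ is a nonzero polynomial that annihilates the restriction of $T$ to its range, then $q(T)T=0$, so $\mathcal W(T)=\mathcal A(T)$ by the first case above.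

The operator has the form $T=\sum_n\lambda_nP_n$, where the $P_n$ are rank-one idempotents, far from selfadjoint, with $P_nP_m=0$ for $n\ne m$. Section~\ref{sec:reduction} reduces Theorem~\ref{thm:one} by duality to a statement about the traces of operators that annihilate the $P_n$. Section~\ref{sec:chain} works out a model in which the trace of an annihilator escapes to infinity along a chain of basis vectors. The model cannot tell finite rank from trace class, and Section~\ref{sec:system} repairs this by thickening the links of the chain. Sections~\ref{sec:A} and~\ref{sec:B} establish the two properties of the resulting system, and Section~\ref{sec:two} proves Theorem~\ref{thm:two}.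

\section{Reduction to a biorthogonal system}\label{sec:reduction}

Inner products are linear in the first variable, and $x\otimes y$ is the operator $z\mapsto\langle z,y\rangle x$. We use the following standard facts.
\begin{enumerate}
\item[(F1)] An operator $R$ is of trace class exactly when $R=\sum_iy_i\otimes z_i$ with $\sum_i\|y_i\|\|z_i\|<\infty$, and then $\operatorname{tr}R=\sum_i\langle y_i,z_i\rangle$. For bounded $X$ we have $\operatorname{tr}(XR)=\operatorname{tr}(RX)$ and $\operatorname{tr}(X(x\otimes y))=\langle Xx,y\rangle$. If projections $D_\ell$ increase to $I$, then $\operatorname{tr}(RD_\ell)\to\operatorname{tr}R$.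
\item[(F2)] The weak$^*$ continuous functionals on $\mathcal B(\mathcal H)$ are the maps $X\mapsto\operatorname{tr}(XR)$ with $R$ of trace class; the WOT continuous functionals are those with $R$ of finite rank.
\item[(F3)] Say that $R$ \emph{annihilates} a set $\mathcal S$ of operators if $\operatorname{tr}(XR)=0$ for all $X\in\mathcal S$. By (F2) and the Hahn--Banach theorem, $B$ lies in the WOT closure (resp.\ weak$^*$ closure) of a linear space $\mathcal S$ if and only if $\operatorname{tr}(BR)=0$ for every finite rank (resp.\ trace class) $R$ that annihilates $\mathcal S$.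
\item[(F4)] If $T$ is compact and $\operatorname{rank}F<n$, then $s_n(T)\le\|T-F\|$.
\end{enumerate}

A \emph{biorthogonal system} is a pair of families $(f_a)_{a\in\Omega}$, $(g_a)_{a\in\Omega}$ of vectors with $\langle f_a,g_b\rangle=\delta_{ab}$. Each family is linearly independent, and the operators $P_a=f_a\otimes g_a$ satisfy $P_aP_b=\langle f_b,g_a\rangle f_a\otimes g_b=\delta_{ab}P_a$. An \emph{annihilator} of the system is a trace class operator $S$ with
\[
\operatorname{tr}(P_aS)=\langle Sf_a,g_a\rangle=0\qquad\text{for all }a\in\Omega .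
\]
Everything rests on the next proposition, whose proof occupies Sections~\ref{sec:system}--\ref{sec:B}.

\begin{proposition}\label{prop:key}
There are a Hilbert space $H$ and a biorthogonal system $(f_a),(g_a)$ in $H$, indexed by a countably infinite set $\Omega$ and with both families total, such that
\begin{enumerate}
\item[(A)] there is an annihilator $S_0$ with $\operatorname{tr}S_0=1$;
\item[(B)] every annihilator of finite rank has trace $0$.
\end{enumerate}
\end{proposition}

By (F3) this says that $I_H$ lies in the WOT closure of $\operatorname{span}\{P_a\}$ but not in its weak$^*$ closure. Two lemmas turn such a system into a single triangular operator.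

\begin{lemma}\label{lem:tri}
If $T\in\mathcal B(\mathcal H)$ has a linearly independent total sequence of eigenvectors $v_1,v_2,\dots$, then $T$ is triangular.
\end{lemma}

\begin{proof}
The Gram--Schmidt process gives an orthonormal sequence $(e_n)$ such that $\operatorname{span}\{e_1,\dots,e_n\}=\operatorname{span}\{v_1,\dots,v_n\}$. These spaces are $T$-invariant and their union is dense, so $(e_n)$ is a basis and $Te_n\in\operatorname{span}\{e_1,\dots,e_n\}$.
\end{proof}

\begin{lemma}\label{lem:gen}
Let $(f_n),(g_n)$, $n\ge1$, be a biorthogonal system in $\mathcal H$, let $P_n=f_n\otimes g_n$, let $\lambda_1>\lambda_2>\dots>0$ satisfy $\sum_n\lambda_n\|P_n\|<\infty$, and put $T=\sum_n\lambda_nP_n$. Then $T$ is compact, $Tf_n=\lambda_nf_n$, $T^*g_n=\lambda_ng_n$, and $\mathcal A(T)$ and $\mathcal W(T)$ are the weak$^*$ and WOT closures of $\mathcal S=\operatorname{span}(\{I\}\cup\{P_n:n\ge1\})$.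
\end{lemma}

\begin{proof}
The series converges in norm, so $T$ is compact and $T^*=\sum_n\lambda_n\,g_n\otimes f_n$; the eigenvalue equations follow from biorthogonality. Both topologies are coarser than the norm topology, so it suffices to show that $\mathcal S$ and the polynomials in $T$ have the same norm closure. Put $T_j=\sum_{n\ge j}\lambda_nP_n$. Since $P_nP_m=\delta_{nm}P_n$, we have $T_j^k=\sum_{n\ge j}\lambda_n^kP_n$ in norm for $k\ge1$. With $j=1$ this places every polynomial in $T$ in the norm closure of $\mathcal S$. Conversely, let $\mathcal C$ be the norm closure of the polynomials in $T$, an algebra. If $P_1,\dots,P_{j-1}\in\mathcal C$, then $T_j\in\mathcal C$, and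
\[
\|(T_j/\lambda_j)^k-P_j\|\le\sum_{n>j}\Big(\frac{\lambda_n}{\lambda_j}\Big)^k\|P_n\|\le\Big(\frac{\lambda_{j+1}}{\lambda_j}\Big)^{k-1}\sum_{n>j}\frac{\lambda_n}{\lambda_j}\|P_n\|\longrightarrow0
\]
as $k\to\infty$, because $\lambda_{j+1}<\lambda_j$. So $P_j\in\mathcal C$, and by induction $\mathcal S\subseteq\mathcal C$.
\end{proof}

One obstacle remains: the operator that Proposition~\ref{prop:key} singles out is the identity, which belongs to both algebras. Adding one dimension separates $I_H$ from the identity.

\begin{proof}[Proof of Theorem~\ref{thm:one}, given Proposition~\ref{prop:key}]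
Let $\mathcal H=H\oplus\mathbb C$ and enumerate $\Omega=\{a_1,a_2,\dots\}$. The vectors $f_{a_n}\oplus0$, $g_{a_n}\oplus0$ form a biorthogonal system in $\mathcal H$ with idempotents $P_{a_n}\oplus0$. Choose $\lambda_1>\lambda_2>\dots>0$ with $\sum_n\lambda_n\|P_{a_n}\|<\infty$ and let $T=\sum_n\lambda_n(P_{a_n}\oplus0)$. By Lemma~\ref{lem:gen}, $T$ is compact and $\mathcal A(T)$, $\mathcal W(T)$ are the closures of $\mathcal S=\operatorname{span}(\{I\}\cup\{P_a\oplus0\})$. The vectors $f_a\oplus0$ and $0\oplus1$ are eigenvectors of $T$, linearly independent and total, so $T$ is triangular by Lemma~\ref{lem:tri}.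

Let $R$ be a finite rank operator on $\mathcal H$ that annihilates $\mathcal S$, and let $S$ be its compression to $H$. Then $S$ has finite rank and $\operatorname{tr}(P_aS)=\operatorname{tr}((P_a\oplus0)R)=0$ for all $a$, so $\operatorname{tr}((I_H\oplus0)R)=\operatorname{tr}S=0$ by (B). By (F3), $I_H\oplus0\in\mathcal W(T)$.

The trace class operator $R_0=S_0\oplus(-1)$ has $\operatorname{tr}R_0=0$ and $\operatorname{tr}((P_a\oplus0)R_0)=\operatorname{tr}(P_aS_0)=0$, so it annihilates $\mathcal S$; but $\operatorname{tr}((I_H\oplus0)R_0)=\operatorname{tr}S_0=1$. By (F3), $I_H\oplus0\notin\mathcal A(T)$.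
\end{proof}

\begin{remark}
It matters that $T$ acts on the added summand by $0$, the accumulation point of the $\lambda_n$. If it acted by a number $\mu>\lambda_1$, then $(T/\mu)^k\to0\oplus1$ in norm, and $I_H\oplus0$ would lie in $\mathcal A(T)$.
\end{remark}

\section{A model: the trace escapes along a chain}\label{sec:chain}

Our systems are perturbations of an orthonormal basis by a matrix of square zero.

\begin{lemma}\label{lem:nil}
Let $\Omega$ be an orthonormal basis of $H$ and $H_0=\operatorname{span}\Omega$ the space of finite combinations. Let $N,N^*\colon H_0\to H_0$ be linear maps with $\langle Nx,y\rangle=\langle x,N^*y\rangle$ for $x,y\in H_0$ and $N^2=0$. Then $f_a=(I+N)a$, $g_a=(I-N^*)a$, $a\in\Omega$, is a biorthogonal system with both families total.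
\end{lemma}

\begin{proof}
We have $\langle f_a,g_b\rangle=\langle(I-N)(I+N)a,b\rangle=\langle a,b\rangle$. The map $I+N$ is a bijection of $H_0$ with inverse $I-N$, so the $f_a$ span $H_0$. Also $(N^*)^2=0$, since $\langle x,(N^*)^2y\rangle=\langle N^2x,y\rangle=0$ for $x,y\in H_0$, so the $g_a$ span $H_0$ as well.
\end{proof}

If $N$ is bounded, the partial sums $\sum_{a\in\Lambda}P_a=(I+N)D(I-N)$, with $D$ the projection onto the span of a finite set $\Lambda\subset\Omega$, converge boundedly to $I$, and every annihilator has trace $0$. So (A) requires an unbounded $N$. Against the growth of $N$ we shall play the following summability property.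

\begin{lemma}\label{lem:sum}
Let $B_1,B_2,\dots$ be subsets of an orthonormal basis $\Omega$ of $H$ such that each element of $\Omega$ lies in at most two of them, and let $E_\ell$ be the projection onto the closed span of $B_\ell$. Then $\sum_\ell\|E_\ell SE_\ell\|<\infty$ for every trace class operator $S$.
\end{lemma}

\begin{proof}
For $y\in H$ we have $\sum_\ell\|E_\ell y\|^2\le2\|y\|^2$. Write $S=\sum_iy_i\otimes z_i$ as in (F1). Then $\|E_\ell SE_\ell\|\le\sum_i\|E_\ell y_i\|\|E_\ell z_i\|$, and the Cauchy--Schwarz inequality in $\ell$ gives $\sum_\ell\|E_\ell SE_\ell\|\le2\sum_i\|y_i\|\|z_i\|$.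
\end{proof}

Take $\Omega=\{m_0,m_1,m_2,\dots\}$ and think of the pair $m_{\ell-1},m_\ell$ as the $\ell$-th \emph{link} of a chain. Let $p_\ell$ be the odd-indexed and $q_\ell$ the even-indexed vector of the pair. Given weights $\gamma_\ell>0$, let $N=\sum_{\ell\ge1}\gamma_\ell\,p_\ell\otimes q_\ell$ and $N^*=\sum_{\ell\ge1}\gamma_\ell\,q_\ell\otimes p_\ell$ on $H_0$. The map $N$ sends even vectors to combinations of odd ones and kills odd ones, so $N^2=0$. Writing $f_k,g_k,P_k$ for $f_{m_k},g_{m_k},P_{m_k}$, the system begins
\begin{align*}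
f_0&=m_0+\gamma_1m_1, & g_0&=m_0,\\
f_1&=m_1, & g_1&=m_1-\gamma_1m_0-\gamma_2m_2,\\
f_2&=m_2+\gamma_2m_1+\gamma_3m_3, & g_2&=m_2 .
\end{align*}
For a trace class $S$ put $\xi_\ell=\langle Sp_\ell,q_\ell\rangle$, and call $\varphi_\ell=(-1)^\ell\gamma_\ell\xi_\ell$ the \emph{flux} through link $\ell$, with $\varphi_0=0$. For odd $k$ we have $m_k=p_k=p_{k+1}$ and $\langle Sf_k,g_k\rangle=\langle Sm_k,m_k\rangle-\gamma_k\xi_k-\gamma_{k+1}\xi_{k+1}$. For even $k$ we have $m_k=q_k=q_{k+1}$ and $\langle Sf_k,g_k\rangle=\langle Sm_k,m_k\rangle+\gamma_k\xi_k+\gamma_{k+1}\xi_{k+1}$, the middle term being absent for $k=0$. In all cases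
\begin{equation}\label{eq:flux}
\operatorname{tr}(P_kS)=\langle Sm_k,m_k\rangle+\varphi_k-\varphi_{k+1}.
\end{equation}
Summing over $k<\ell$, we see that $S$ is an annihilator exactly when
\[
\sum_{k<\ell}\langle Sm_k,m_k\rangle=\varphi_\ell\qquad(\ell\ge1):
\]
the trace accumulated to the left of a link flows out through that link. In particular $\gamma_\ell|\xi_\ell|\to|\operatorname{tr}S|$. Three consequences shape the construction.

\emph{Small weights stop the flow.} By Lemma~\ref{lem:sum} with $B_\ell=\{m_{\ell-1},m_\ell\}$ we have $\sum_\ell|\xi_\ell|<\infty$. If $\sum_\ell1/\gamma_\ell=\infty$, this is compatible with $\gamma_\ell|\xi_\ell|\to|\operatorname{tr}S|$ only when $\operatorname{tr}S=0$. So (B) holds, but (A) fails.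

\emph{Large weights let it pass.} If $\sum_\ell1/\gamma_\ell<\infty$, then
$S_0=m_0\otimes m_0+\sum_\ell(-1)^\ell\gamma_\ell^{-1}q_\ell\otimes p_\ell$ is of trace class, its only nonzero diagonal entry is $\langle S_0m_0,m_0\rangle=1$, and $\varphi_\ell=1$ for all $\ell\ge1$. So (A) holds.

\emph{The chain does not see rank.} Take $\gamma_\ell=\ell^{3/2}$, and look for an annihilator $S=y\otimes z$ with $y=\sum_{k\text{ even}}y_km_k$, $z=m_0+\sum_{k\text{ odd}}z_km_k$, real coefficients and $y_0=1$. Its only nonzero diagonal entry is again $1$, at $m_0$, and the conditions $\varphi_\ell=1$ read $y_{2j}z_{2j+1}=-1/\gamma_{2j+1}$ and $y_{2j}z_{2j-1}=1/\gamma_{2j}$. They determine $z_1=-1$, $y_{2j}=-(\gamma_{2j-1}/\gamma_{2j})y_{2j-2}$ and $z_{2j+1}=-(\gamma_{2j}/\gamma_{2j+1})z_{2j-1}$. From $\big(\frac{2i-1}{2i}\big)^2\le\frac{2i-1}{2i+1}$ and $\big(\frac{2i}{2i+1}\big)^2\le\frac{i}{i+1}$ we get, by telescoping, $y_{2j}^2\le(2j+1)^{-3/2}$ and $z_{2j+1}^2\le(j+1)^{-3/2}$. So $y,z\in H$, and $S$ is a rank-one annihilator of trace $1$: (B) fails.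

What is needed is a chain whose weights look large to trace class operators and small to finite rank operators.

\section{Thickening the links}\label{sec:system}

\subsection*{A test for rank}
Replace the single entry $\xi_\ell$ by a $d\times d$ block $X$ of matrix entries of $S$ with $X_{11}=\xi_\ell$, and suppose that the annihilation conditions force $X$ to be nearly scalar. A trace class operator can afford $X=\xi_\ell I$, at the price $d|\xi_\ell|$ in trace norm. An operator of rank less than $d$ has $X$ singular, and a singular, nearly scalar matrix is nearly zero. To make this precise, let $\mathbf e_1,\dots,\mathbf e_d$ be the standard basis of $\mathbb C^d$, $d\ge2$, and let $\Pi(d)$ be the set of the $d^2-1$ pairs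
\[
(\mathbf e_b,\mathbf e_a)\quad(a\ne b),\qquad(\mathbf e_1+\mathbf e_a,\ \mathbf e_1-\mathbf e_a)\quad(2\le a\le d).
\]
Each $(u,v)\in\Pi(d)$ is real with $u\cdot v=0$, entries of modulus at most $1$, and $\|u\|,\|v\|\le\sqrt2$. The forms $X\mapsto v^{t}Xu=\sum_{a,b}v_aX_{ab}u_b$ vanish on scalar matrices because $u\cdot v=0$. For $d=2$ the three forms are $X_{12}$, $X_{21}$ and $X_{11}+X_{12}-X_{21}-X_{22}$; if they vanish and $\det X=0$, then $X_{11}^2=0$. The next lemma is the quantitative version.

\begin{lemma}\label{lem:matrix}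
Let $X$ be a singular complex $d\times d$ matrix with $|v^tXu|\le\delta$ for all $(u,v)\in\Pi(d)$. Then $|X_{11}|\le3d\delta$.
\end{lemma}

\begin{proof}
The pair $(\mathbf e_b,\mathbf e_a)$ gives $|X_{ab}|\le\delta$ for $a\ne b$. The pair $(\mathbf e_1+\mathbf e_a,\mathbf e_1-\mathbf e_a)$ gives $|X_{11}+X_{1a}-X_{a1}-X_{aa}|\le\delta$, hence $|X_{aa}-X_{11}|\le3\delta$. All $d^2$ entries of $X-X_{11}I$ have modulus at most $3\delta$, so its Hilbert--Schmidt norm, and with it its operator norm, is at most $3d\delta$. For a unit vector $w\in\ker X$ we get $|X_{11}|=\|(X-X_{11}I)w\|\le3d\delta$.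
\end{proof}

It remains to impose the inequalities $|v^tXu|\le\delta$ by means of rank-one idempotents. To make an entry $\langle Sp,q\rangle$ small, adjoin a new basis vector $h$ with $f_h=h+\tau p$ and $g_h=h\pm\tau q$, where $\tau$ is large. In the equation $\langle Sf_h,g_h\rangle=0$ the entry $\langle Sp,q\rangle$ carries the coefficient $\pm\tau^2$ and the other three entries carry coefficients of modulus at most $\tau$, so a factor $1/\tau$ is gained. In terms of $N$, these vectors require the terms $\tau\,p\otimes h$ and $\mp\tau\,h\otimes q$, whose product $\mp\tau^2p\otimes q$ spoils $N^2=0$. We therefore use two test vectors, one for each sign, and the products cancel.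

\subsection*{The system}
For $\ell=1,2,\dots$ put
\[
\gamma_\ell=\ell^{3/2},\qquad\tau_\ell=\sqrt{\gamma_\ell}=\ell^{3/4},\qquad d_\ell=1+\lceil\ell^{1/8}\rceil,\qquad\Pi_\ell=\Pi(d_\ell).
\]
Then $\tau_\ell\ge1$, $d_\ell\ge2$, $d_\ell\to\infty$, and $d_\ell\le2+\ell^{1/8}\le3\ell^{1/8}$, so $\sum_\ell d_\ell/\gamma_\ell<\infty$. Remark~\ref{rem:param} explains these choices.

Let $H$ have an orthonormal basis $\Omega$ consisting of the distinct vectors
\begin{itemize}
\item $m_0,m_1,m_2,\dots$, the \emph{main} vectors;
\item $p_{\ell,a}$ and $q_{\ell,a}$ for $\ell\ge1$, $2\le a\le d_\ell$;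
\item $h_{\ell,\pi,\eta}$ for $\ell\ge1$, $\pi\in\Pi_\ell$, $\eta\in\{+1,-1\}$, the \emph{test} vectors.
\end{itemize}
Let $p_{\ell,1}$ be the odd-indexed and $q_{\ell,1}$ the even-indexed one of $m_{\ell-1},m_\ell$. The vectors $p_{\ell,a}$ ($a\ge1$) form \emph{tier~1}, the test vectors \emph{tier~2}, and the vectors $q_{\ell,a}$ ($a\ge1$) \emph{tier~3}; so $m_k$ is in tier~1 for odd $k$ and in tier~3 for even $k$. The $\ell$-th \emph{block} is the finite set
\[
B_\ell=\{p_{\ell,a},q_{\ell,a}:1\le a\le d_\ell\}\cup\{h_{\ell,\pi,\eta}:\pi\in\Pi_\ell,\ \eta=\pm1\},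
\]
and $E_\ell$ is the projection onto its span. The vector $m_0$ lies only in $B_1$, the vector $m_k$ with $k\ge1$ lies exactly in $B_k$ and $B_{k+1}$, and every other element of $\Omega$ lies in exactly one block (Figure~\ref{fig:blocks}).

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\node at (-1.4,2) {\small tier 1};
\node at (-1.4,1) {\small tier 2};
\node at (-1.4,0) {\small tier 3};
\draw[rounded corners] (-0.5,-0.45) rectangle (5.5,2.45);
\draw[rounded corners,dashed] (4.5,-0.65) rectangle (10.5,2.65);
\node (a) at (0,0) {$m_0$};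
\node (b) at (5,2) {$m_1$};
\node (c) at (10,0) {$m_2$};
\draw[->] (a) -- (b);
\draw[->] (c) -- (b);
\draw[->,dotted] (c) -- (11.6,0.7);
\node at (2,2) {\small $p_{1,a}$};
\node at (0.9,1) {\small $h_{1,\pi,\eta}$};
\node at (3,0) {\small $q_{1,a}$};
\node at (7.8,2) {\small $p_{2,a}$};
\node at (8.9,1) {\small $h_{2,\pi,\eta}$};
\node at (7,0) {\small $q_{2,a}$};
\node at (3.4,0.9) {\small $\gamma_1$};
\node at (6.6,0.9) {\small $\gamma_2$};
\node at (11.3,0.15) {\small $\gamma_3$};
\node at (2,2.95) {$B_1$};
\node at (8,2.95) {$B_2$};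
\end{tikzpicture}
\caption{The basis $\Omega$, sorted into tiers (rows) and blocks (boxes). The blocks $B_\ell$ and $B_{\ell+1}$ share only the main vector $m_\ell$. The arrows are the terms $\gamma_\ell\,p_{\ell,1}\otimes q_{\ell,1}$ of $N$; its remaining terms, not drawn, map tier~3 to tier~2 and tier~2 to tier~1 inside a block.}\label{fig:blocks}
\end{figure}

For $u,v\in\mathbb C^{d_\ell}$ write $p_\ell(u)=\sum_au_ap_{\ell,a}$ and $q_\ell(v)=\sum_av_aq_{\ell,a}$. In sums over $\pi,\eta$ we write $\pi=(u,v)$ and $h=h_{\ell,\pi,\eta}$. Define the finite rank operators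
\begin{equation}\label{eq:N}
N_\ell=\gamma_\ell\,p_{\ell,1}\otimes q_{\ell,1}+\tau_\ell\sum_{\pi,\eta}p_\ell(u)\otimes h-\tau_\ell\sum_{\pi,\eta}\eta\,h\otimes q_\ell(v).
\end{equation}
Then $N_\ell=E_\ell N_\ell E_\ell$. Each basis vector lies in at most two blocks, so $N=\sum_\ell N_\ell$ and $N^*=\sum_\ell N_\ell^*$ are well-defined maps of $H_0=\operatorname{span}\Omega$ into itself, and $\langle Nx,y\rangle=\langle x,N^*y\rangle$ on $H_0$.

\begin{lemma}\label{lem:square}
Each $N_j$ vanishes on tier~1 and has range in the span of tiers~1 and~2. Moreover $N_iN_j=0$ for all $i,j$; in particular $N^2=0$.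
\end{lemma}

\begin{proof}
The three parts of \eqref{eq:N} map tier~3 to tier~1, tier~2 to tier~1, and tier~3 to tier~2, and each vanishes on the other two tiers. This gives the first claim and shows that the only part of $N_iN_j$ that can be nonzero is the second part of $N_i$ times the third part of $N_j$. For $i\ne j$ the test vectors of the two blocks are orthogonal, and this product is $0$. For $i=j$ it equals $-\tau_j^2\sum_\pi\big(\sum_{\eta=\pm1}\eta\big)\,p_j(u)\otimes q_j(v)=0$.
\end{proof}

By Lemma~\ref{lem:nil}, $f_a=(I+N)a$ and $g_a=(I-N^*)a$ form a biorthogonal system indexed by $\Omega$ with both families total. From \eqref{eq:N} we read off: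
\begin{equation}\label{eq:table}
\begin{array}{l|l|l}
a & f_a & g_a\\ \hline
h=h_{\ell,\pi,\eta} & h+\tau_\ell p_\ell(u) & h+\eta\tau_\ell q_\ell(v)\\
p_{\ell,b},\ b\ge2 & p_{\ell,b} & p_{\ell,b}+t\\
q_{\ell,b},\ b\ge2 & q_{\ell,b}+t & q_{\ell,b}\\
m_k,\ k\text{ odd} & m_k & m_k-\gamma_km_{k-1}-\gamma_{k+1}m_{k+1}+t\\
m_k,\ k\text{ even} & m_k+\gamma_km_{k-1}+\gamma_{k+1}m_{k+1}+t & m_k
\end{array}
\end{equation}
Here $t$ stands for a finite combination of tier~2 vectors, different in each row, and the term $\gamma_km_{k-1}$ is absent for $k=0$. Up to the terms $t$, the last two rows are the chain of Section~\ref{sec:chain}.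

\section{A trace class annihilator of trace one}\label{sec:A}

We extend the operator $S_0$ of the chain so that it is scalar on each thickened link.

\begin{proof}[Proof of Proposition~\ref{prop:key}(A)]
Let $x_\ell=(-1)^\ell/\gamma_\ell$ and
\[
S_0=m_0\otimes m_0+\sum_{\ell\ge1}x_\ell\sum_{a=1}^{d_\ell}q_{\ell,a}\otimes p_{\ell,a}.
\]
By (F1) and $\sum_\ell d_\ell/\gamma_\ell<\infty$, the operator $S_0$ is of trace class, and $\operatorname{tr}S_0=1$ because $q_{\ell,a}\perp p_{\ell,a}$. It vanishes on tier~2 and on the tier~3 vectors other than $m_0$, and its range lies in the closed span of tier~3. Further, $S_0p_{\ell,b}=x_\ell q_{\ell,b}$ for $b\ge2$, and $S_0m_k=x_km_{k-1}+x_{k+1}m_{k+1}$ for odd $k$. Of the two neighbors of $p_{\ell,1}$ in the chain only $q_{\ell,1}$ lies in $B_\ell$, so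
\[
\langle S_0p_{\ell,b},q_{\ell,a}\rangle=x_\ell\delta_{ab}\qquad(1\le a,b\le d_\ell).
\]
We go through the rows of \eqref{eq:table}.

For $h=h_{\ell,\pi,\eta}$ we have $S_0f_h=\tau_\ell S_0p_\ell(u)\perp h$, so
$\langle S_0f_h,g_h\rangle=\eta\tau_\ell^2\langle S_0p_\ell(u),q_\ell(v)\rangle=\eta\tau_\ell^2x_\ell\,u\cdot v=0$.

For $p_{\ell,b}$ with $b\ge2$, the vector $S_0p_{\ell,b}=x_\ell q_{\ell,b}$ is orthogonal to $p_{\ell,b}+t$. For $q_{\ell,b}$ with $b\ge2$ we have $S_0(q_{\ell,b}+t)=0$.

For $m_k$ the term $t$ contributes nothing: for odd $k$ it is orthogonal to the range of $S_0$, and for even $k$ it is killed by $S_0$. What is left is the computation \eqref{eq:flux}, with $\xi_\ell=\langle S_0p_{\ell,1},q_{\ell,1}\rangle=x_\ell$, so that $\varphi_0=0$ and $\varphi_\ell=(-1)^\ell\gamma_\ell x_\ell=1$ for $\ell\ge1$. As $\langle S_0m_k,m_k\rangle=\delta_{k0}$, we get $1+0-1=0$ for $k=0$ and $0+1-1=0$ for $k\ge1$.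
\end{proof}

\begin{remark}
The second row is where the doubling of the test vectors pays. With $\eta=+1$ only, one has $N^3=0\ne N^2$, the family biorthogonal to $(I+N)a$ is $(I-N^*+(N^*)^2)a$, and for $b\ge2$ the coefficient of $q_{\ell,b}$ in $g_{p_{\ell,b}}$ is $-\tau_\ell^2\sum_\pi u_bv_b=\tau_\ell^2$. Then $\langle S_0p_{\ell,b},g_{p_{\ell,b}}\rangle=\tau_\ell^2x_\ell=\pm1$.
\end{remark}

\section{Finite rank annihilators have trace zero}\label{sec:B}

Throughout this section $S$ is an annihilator of the system \eqref{eq:table}, and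
\[
\sigma_\ell=\|E_\ell SE_\ell\|,\qquad\xi_\ell=\langle Sp_{\ell,1},q_{\ell,1}\rangle .
\]
We first recover the conservation law of the chain, now with an error caused by the test vectors, and then bound $\xi_\ell$ by means of the rank.

Let $\Lambda_\ell$ consist of $m_0,\dots,m_{\ell-1}$ and the non-main elements of the blocks $B_j$, $j<\ell$, and let $D_\ell$ be the projection onto its span. The sets $\Lambda_\ell$ are finite and increase to $\Omega$, and
\begin{equation}\label{eq:cut}
B_j\subseteq\Lambda_\ell\ \ (j<\ell),\qquad B_\ell\cap\Lambda_\ell=\{m_{\ell-1}\},\qquad B_j\cap\Lambda_\ell=\emptyset\ \ (j>\ell).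
\end{equation}
So $\Lambda_\ell$ is attached to the rest of $\Omega$ through the single vector $m_{\ell-1}$, and the partial sum of the idempotents over $\Lambda_\ell$ differs from $D_\ell$ by an operator of rank one.

\begin{lemma}\label{lem:cut}
Let $\ell\ge1$, $m=m_{\ell-1}$ and $Q=m\otimes m$. Then
\[
\sum_{a\in\Lambda_\ell}P_a=D_\ell+N_\ell Q-QN_\ell .
\]
\end{lemma}

\begin{proof}
Write $D=D_\ell$, $M=\sum_{j<\ell}N_j$ and $L=M+N_\ell$; these are bounded. For $a\in\Lambda_\ell$ and $j>\ell$ we have $N_ja=N_j^*a=0$ by \eqref{eq:cut}, so $f_a=(I+L)a$, $g_a=(I-L)^*a$ and $P_a=(I+L)(a\otimes a)(I-L)$. Summing over $a\in\Lambda_\ell$,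
\[
\sum_{a\in\Lambda_\ell}P_a=(I+L)D(I-L)=D+LD-DL-(LD)(DL).
\]
By \eqref{eq:cut}, $DE_j=E_jD=E_j$ for $j<\ell$ and $DE_\ell=E_\ell D=Q$. Since $N_j=E_jN_jE_j$, this gives $LD=M+N_\ell Q$ and $DL=M+QN_\ell$, so $LD-DL=N_\ell Q-QN_\ell$. Finally
\[
(LD)(DL)=M^2+MQN_\ell+N_\ell QM+N_\ell QN_\ell .
\]
By Lemma~\ref{lem:square}, $M^2=0$; if $m$ is in tier~1, then $N_jQ=0$ for all $j$, and if $m$ is in tier~3, then $QN_j=0$ for all $j$. In either case the other three terms vanish.
\end{proof}

\begin{lemma}\label{lem:flux}
For every $\ell\ge1$, $\ |\operatorname{tr}(SD_\ell)|\le\gamma_\ell|\xi_\ell|+2d_\ell^2\tau_\ell\sigma_\ell$.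
\end{lemma}

\begin{proof}
With $m=m_{\ell-1}$ we have $N_\ell Q=(N_\ell m)\otimes m$ and $QN_\ell=m\otimes N_\ell^*m$. Pairing the identity of Lemma~\ref{lem:cut} with $S$ gives
\[
0=\operatorname{tr}(SD_\ell)+\langle SN_\ell m,m\rangle-\langle Sm,N_\ell^*m\rangle .
\]
If $\ell$ is odd, then $m=q_{\ell,1}$, and \eqref{eq:N} gives $N_\ell^*m=0$ and $N_\ell m=\gamma_\ell p_{\ell,1}-\tau_\ell\sum_{\pi,\eta}\eta v_1h$, so
\[
\operatorname{tr}(SD_\ell)=-\gamma_\ell\xi_\ell+\tau_\ell\sum_{\pi,\eta}\eta v_1\langle Sh,m\rangle .
\]
If $\ell$ is even, then $m=p_{\ell,1}$, $N_\ell m=0$ and $N_\ell^*m=\gamma_\ell q_{\ell,1}+\tau_\ell\sum_{\pi,\eta}u_1h$, so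
\[
\operatorname{tr}(SD_\ell)=\gamma_\ell\xi_\ell+\tau_\ell\sum_{\pi,\eta}u_1\langle Sm,h\rangle .
\]
Each sum has $2(d_\ell^2-1)$ terms, and each term has modulus at most $\sigma_\ell$ because $|u_1|,|v_1|\le1$ and $h,m\in B_\ell$.
\end{proof}

The trivial bound $|\xi_\ell|\le\sigma_\ell$ is too weak here, since $\sum_\ell1/\gamma_\ell<\infty$. The test vectors improve it for operators of small rank.

\begin{lemma}\label{lem:link}
If $\operatorname{rank}S<d_\ell$, then $|\xi_\ell|\le12\,d_\ell\sigma_\ell/\tau_\ell$.
\end{lemma}

\begin{proof}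
Write $d,\tau,\sigma$ for $d_\ell,\tau_\ell,\sigma_\ell$, and let $X$ be the $d\times d$ matrix $X_{ab}=\langle Sp_{\ell,b},q_{\ell,a}\rangle$. Then $X_{11}=\xi_\ell$, and $\langle Sp_\ell(u),q_\ell(v)\rangle=v^tXu$ for real $u,v$. For $h=h_{\ell,\pi,\eta}$ the first row of \eqref{eq:table} gives
\[
0=\langle Sf_h,g_h\rangle=\langle Sh,h\rangle+\tau\langle Sp_\ell(u),h\rangle+\eta\tau\langle Sh,q_\ell(v)\rangle+\eta\tau^2\,v^tXu .
\]
All vectors here lie in $\operatorname{span}B_\ell$, and $\|p_\ell(u)\|,\|q_\ell(v)\|\le\sqrt2$. Since $\tau\ge1$,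
\[
|v^tXu|\le\sigma\Big(\frac1{\tau^2}+\frac{2\sqrt2}{\tau}\Big)\le\frac{4\sigma}{\tau}\qquad\text{for all }(u,v)\in\Pi_\ell .
\]
The matrix $X$ represents $S$ restricted to $\operatorname{span}\{p_{\ell,b}\}_b$ and followed by the projection onto $\operatorname{span}\{q_{\ell,a}\}_a$, so $\operatorname{rank}X\le\operatorname{rank}S<d$ and $X$ is singular. Lemma~\ref{lem:matrix} with $\delta=4\sigma/\tau$ gives the claim.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:key}(B)]
Let $S$ have finite rank. Since $d_\ell\to\infty$, Lemma~\ref{lem:link} applies for all large $\ell$. Combining it with Lemma~\ref{lem:flux}, and using $\gamma_\ell/\tau_\ell=\tau_\ell=\ell^{3/4}$ and $d_\ell\le d_\ell^2\le9\ell^{1/4}$, we obtain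
\begin{equation}\label{eq:final}
|\operatorname{tr}(SD_\ell)|\le\Big(\frac{12d_\ell\gamma_\ell}{\tau_\ell}+2d_\ell^2\tau_\ell\Big)\sigma_\ell\le14\,d_\ell^2\,\ell^{3/4}\sigma_\ell\le126\,\ell\,\sigma_\ell
\end{equation}
for all large $\ell$. By (F1), $\operatorname{tr}(SD_\ell)\to\operatorname{tr}S$. If $\operatorname{tr}S\ne0$, then $\sigma_\ell\ge c/\ell$ for some $c>0$ and all large $\ell$, so $\sum_\ell\sigma_\ell=\infty$, contrary to Lemma~\ref{lem:sum}. Hence $\operatorname{tr}S=0$.
\end{proof}

This completes the proofs of Proposition~\ref{prop:key} and Theorem~\ref{thm:one}.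

\begin{remark}\label{rem:param}
Finite rank enters only through the singularity of $X$ in Lemma~\ref{lem:link}. For $S_0$ we have $X=x_\ell I$, and \eqref{eq:final} fails: $\operatorname{tr}(S_0D_\ell)=1$, while $\sigma_\ell=1/\gamma_\ell$ for $\ell\ge2$, so that $\ell\sigma_\ell\to0$. The parameters must meet three demands: $d_\ell\to\infty$, to defeat every finite rank; $\sum_\ell d_\ell/\gamma_\ell<\infty$, for (A); and $\sum_\ell1/w_\ell=\infty$, for (B), where $w_\ell=12d_\ell\gamma_\ell/\tau_\ell+2d_\ell^2\tau_\ell$ is the weight that a finite rank operator sees at link $\ell$. A large $\tau_\ell$ reduces the first term of $w_\ell$ but increases the second, the leak through the test vectors. The choice $\tau_\ell=\sqrt{\gamma_\ell}$ makes $w_\ell$ at most $14d_\ell^2\sqrt{\gamma_\ell}$, and the gap between $\sqrt{\gamma_\ell}=\ell^{3/4}$, the threshold $\ell$, and $\gamma_\ell=\ell^{3/2}$ leaves room for $d_\ell$ to grow.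
\end{remark}

\section{Infinite codimension and ampliations}\label{sec:two}

\begin{proof}[Proof of Theorem~\ref{thm:two}]
Let $H_1,H_2,\dots$ be copies of the space $H$ of Proposition~\ref{prop:key}, each with its copy of the biorthogonal system, and let $\mathcal H=\big(\bigoplus_iH_i\big)\oplus\mathbb C$. Let $\omega=0\oplus1$ be the unit vector of the last summand. The copies together form one biorthogonal system in $\mathcal H$, which we enumerate as $(f_n),(g_n)$, $n\ge1$; each family is total in $\bigoplus_iH_i=\omega^\perp$. Let $P_n=f_n\otimes g_n$, choose inductively $\lambda_1>\lambda_2>\dots>0$ with $\lambda_n\|P_n\|\le2^{-n}\min_{k\le n}\varepsilon_k$, and put $T=\sum_n\lambda_nP_n$. Lemma~\ref{lem:gen} applies; in particular $T$ is compact.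

\emph{Singular values.} The operator $\sum_{j<n}\lambda_jP_j$ has rank less than $n$, so (F4) gives $s_n(T)\le\sum_{j\ge n}\lambda_j\|P_j\|\le\sum_{j\ge n}2^{-j}\varepsilon_n\le\varepsilon_n$.

\emph{Part (i).} We have $T\omega=T^*\omega=0$. The $f_n$ together with $\omega$ are linearly independent, total, and eigenvectors of $T$; the $g_n$ together with $\omega$ are the same for $T^*$. By Lemma~\ref{lem:tri} both operators are triangular. Suppose $Tx=\nu x$. Pairing with $g_n$ and using $T^*g_n=\lambda_ng_n$ gives $(\lambda_n-\nu)\langle x,g_n\rangle=0$ for all $n$. A vector orthogonal to all $g_n$ lies in $\mathbb C\omega$. If $\nu$ is none of the $\lambda_n$, then $x\in\mathbb C\omega$ and $\nu x=Tx=0$; so either $x=0$, or $\nu=0$, and the kernel of $T$ is $\mathbb C\omega$. If $\nu=\lambda_n$, then $x'=x-\langle x,g_n\rangle f_n$ is orthogonal to all $g_j$ (here the $\lambda_j$ being distinct is used), so $x'\in\mathbb C\omega$; and $\lambda_nx'=Tx'=0$, so $x\in\mathbb Cf_n$. The eigenvalues of $T$ are thus $0$ and the $\lambda_n$, each with a one-dimensional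 eigenspace.

\emph{Part (ii).} By Lemma~\ref{lem:gen}, $\mathcal A(T)$ and $\mathcal W(T)$ are the closures of $\mathcal S=\operatorname{span}(\{I\}\cup\{P_n\})$. Let $I_i$ be the projection of $\mathcal H$ onto $H_i$. If a finite rank $R$ annihilates $\mathcal S$, its compression to $H_i$ is a finite rank annihilator of the system in $H_i$, so $\operatorname{tr}(I_iR)=0$ by (B). Hence $I_i\in\mathcal W(T)$ for all $i$, by (F3). Let $R_i$ act as $S_0$ on $H_i$, as $-1$ on $\mathbb C\omega$, and as $0$ on $H_j$ for $j\ne i$. Then $R_i$ is of trace class and annihilates $I$ and all $P_n$, hence $\mathcal A(T)$, while $\operatorname{tr}(I_jR_i)=\delta_{ij}$. If a finite combination $\sum_jc_jI_j$ lies in $\mathcal A(T)$, pairing with $R_i$ gives $c_i=0$. So the $I_i$ are linearly independent modulo $\mathcal A(T)$.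

\emph{Part (iii), finite $k$.} Note that $p(T^{(k)})=p(T)^{(k)}$ for polynomials $p$. If $p_\alpha(T)\to B$ in the WOT, then $\langle p_\alpha(T)^{(k)}x,y\rangle=\sum_{i\le k}\langle p_\alpha(T)x_i,y_i\rangle\to\langle B^{(k)}x,y\rangle$ for $x=(x_i)$, $y=(y_i)$, the sum being finite. Thus $I_i^{(k)}\in\mathcal W(T^{(k)})$ for all $i$. Compression to the first summand is weak$^*$ continuous and sends $p(T^{(k)})$ to $p(T)$, so $B^{(k)}\in\mathcal A(T^{(k)})$ implies $B\in\mathcal A(T)$. Applied to $B=\sum_jc_jI_j$, this shows with part (ii) that the $I_i^{(k)}$ are linearly independent modulo $\mathcal A(T^{(k)})$.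

The last assertion of (iii) is a case of Lemma~\ref{lem:inf} below.
\end{proof}

With infinitely many copies the distinction between the topologies disappears, because a trace class operator paired with an ampliation can be traded for an operator of rank one.

\begin{lemma}\label{lem:inf}
For every $T\in\mathcal B(\mathcal H)$ we have $\mathcal W(T^{(\infty)})=\mathcal A(T^{(\infty)})$.
\end{lemma}

\begin{proof}
Write operators on $\mathcal H^{(\infty)}=\mathcal H\oplus\mathcal H\oplus\cdots$ as block matrices $(Y_{ij})$. The set $\mathcal M=\{C^{(\infty)}:C\in\mathcal B(\mathcal H)\}$ is described by $Y_{ij}=0$ for $i\ne j$ and $Y_{ii}=Y_{11}$, so it is WOT closed; it contains the polynomials in $T^{(\infty)}$, hence $\mathcal W(T^{(\infty)})$. Let $R$ be a trace class operator on $\mathcal H^{(\infty)}$ that annihilates the polynomials in $T^{(\infty)}$. By (F1), after rescaling each term so that $\|x_i\|=\|y_i\|$, we have $R=\sum_ix_i\otimes y_i$ with $\sum_i\|x_i\|^2=\sum_i\|y_i\|^2<\infty$. Write $x_i=(x_{ij})_j$ and $y_i=(y_{ij})_j$, and arrange the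 square summable families $(x_{ij})$ and $(y_{ij})$, by one bijection of the index pairs with the positive integers, into vectors $x,y\in\mathcal H^{(\infty)}$. For $C\in\mathcal B(\mathcal H)$,
\[
\operatorname{tr}(C^{(\infty)}R)=\sum_{i,j}\langle Cx_{ij},y_{ij}\rangle=\langle C^{(\infty)}x,y\rangle .
\]
So on $\mathcal M$ the functional $Y\mapsto\operatorname{tr}(YR)$ agrees with the WOT continuous functional $Y\mapsto\langle Yx,y\rangle$. The latter vanishes on the polynomials in $T^{(\infty)}$, hence on $\mathcal W(T^{(\infty)})\subseteq\mathcal M$, and therefore $R$ annihilates $\mathcal W(T^{(\infty)})$. By (F3), $\mathcal W(T^{(\infty)})\subseteq\mathcal A(T^{(\infty)})$.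
\end{proof}

\begin{thebibliography}{1}

\bibitem{semi}
\emph{Semitriangular operators},
\texttt{http://www.math.tamu.edu/\textasciitilde larson/semitriangular.pdf}.

\end{thebibliography}
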